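# A regular space with $\mathfrak c^+$ points, $G_\delta$ points and countably dominated discrete sets

## 1. The main theorem and what it says

**Theorem A.** There is a zero-dimensional Hausdorff (hence Tychonoff, hence regular) space $X$ with $\psi(X)=\omega$ and $|X|=\mathfrak c^+$ in which every subset of cardinality $\le\mathfrak c$, and in particular every discrete subset, is $\omega$-dominated.

It is the case $\tau=\omega$ of the following statement, which is what we shall prove.

**Theorem B.** Let $\tau\ge\omega$ be a cardinal, $\mu=2^\tau$, $\lambda=\mu^+$. There is a zero-dimensional Hausdorff space $X$ with $|X|=\lambda$ such that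

- (B1) every point of $X$ is a $G_\delta$;
- (B2) $X$ has no discrete subspace of cardinality $\lambda$;
- (B3) for every $Y\subset X$ with $|Y|\le\mu$ there is $A\subset X$ with $|A|\le\tau$ and $Y\subset\overline A$.

We work in ZFC, with no additional axioms, and regular spaces are $T_1$. A set $D\subset X$ is discrete if its subspace topology is discrete: each $x\in D$ has an open neighbourhood $U$ in $X$ with $U\cap D=\{x\}$. It need not be closed.

**Definition (domination).** A set $D\subset X$ is $\omega$-dominated if $D\subset\overline A$ for some countable $A\subset X$. It is $\tau$-dominated if $D\subset\overline A$ for some $A\subset X$ with $|A|\le\tau$.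

The set $A$ may be anywhere in $X$. In the Sorgenfrey plane the antidiagonal $\{(t,-t):t\in\mathbb R\}$ is discrete and has $\mathfrak c$ points, and it is $\omega$-dominated, because $\mathbb Q^2$ is dense in the plane. So discrete sets that are $\omega$-dominated can be uncountable. In an uncountable discrete space, by contrast, the whole space is a discrete set that is not $\omega$-dominated, since $\overline A=A$.

**Definition (countable pseudocharacter).** $\psi(X)\le\omega$ means that every point of $X$ is a $G_\delta$-set, that is, an intersection of countably many open sets.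

In $K=\omega+1$ with the order topology (a convergent sequence with its limit) the limit point is a $G_\delta$: $\{\omega\}=\bigcap_N[N,\omega]$. In $\omega_1+1$ the point $\omega_1$ is not: countably many neighbourhoods of it contain a common final segment.

The question behind the theorem comes from "Star countable spaces and $\omega$-domination of discrete subspaces". *Let $X$ be a regular space of countable pseudocharacter in which discrete subsets are $\omega$-dominated. Is $|X|\le\mathfrak c$?* Theorem A answers no.

To get Theorem A from Theorem B, put $\tau=\omega$, so $\mu=\mathfrak c$ and $\lambda=\mathfrak c^+$. By (B3), sets of size at most $\mathfrak c$ are $\omega$-dominated. A discrete set has at most $|X|=\mathfrak c^+$ points, and not $\mathfrak c^+$ by (B2), so it has at most $\mathfrak c$ points and is dominated as well. Finally $X$ is not discrete by (B2), so some point is not isolated; such a point is not a finite intersection of open sets, and $\psi(X)$ is exactly $\omega$. In the same way, for general $\tau$, (B2) and (B3) say that every discrete subset is $\tau$-dominated. A listener may read $\tau=\omega$, $\mu=\mathfrak c$,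 $\lambda=\mathfrak c^+$ throughout.

## 2. Closures of countable sets are small

Let us try the question on easy spaces. If $X$ is discrete, then $X$ itself must be dominated by a countable $A=\overline A$, so $X$ is countable. The separable case is settled by a counting argument, and it uses regularity.

**Lemma 1.** If $X$ is regular and $\psi(X)\le\omega$, then $|\overline A|\le\mathfrak c$ for every countable $A\subset X$.

*Proof.* Let $x\in\overline A$ and $\{x\}=\bigcap_nO_n$ with $O_n$ open. By regularity, applied in the subspace $\overline A$, there are open subsets $V_n\ni x$ of $\overline A$ whose closures lie in $O_n$; so $\bigcap_n\overline{V_n}=\{x\}$. As $A$ is dense in $\overline A$ and $V_n$ is open in $\overline A$, $\overline{V_n}=\overline{V_n\cap A}$. Hence the sequence $(V_n\cap A)_n\in\mathcal P(A)^\omega$ determines $x$, and there are at most $\mathfrak c^\omega=\mathfrak c$ such sequences. $\square$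

So a separable regular space with $\psi\le\omega$ has at most $\mathfrak c$ points. If $X$ is metrizable and its discrete sets are $\omega$-dominated, then $X$ is separable. Otherwise, for some $\varepsilon>0$, there would be an uncountable set $D$ of points at mutual distance $\ge\varepsilon$ (if maximal $\frac1n$-separated sets were countable for all $n\ge1$, their union would be a countable dense set). The set $D$ is discrete, and the balls of radius $\varepsilon/2$ around its points are disjoint. If $D\subset\overline A$, each of these balls meets $A$, so $A$ is uncountable. Thus the answer is yes for metrizable spaces.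

Regularity is needed even for separable spaces. Let $Z$ be $\omega$ together with all free ultrafilters on $\omega$; points of $\omega$ are isolated, and $u$ has the basic neighbourhoods $\{u\}\cup U$ with $U\in u$. Different ultrafilters contain disjoint sets, and $\{n\}$ is disjoint from $\{u\}\cup(\omega\setminus\{n\})$, so $Z$ is Hausdorff. It is separable since $\omega$ is dense. Moreover $\{u\}=\bigcap_n(\{u\}\cup(\omega\setminus n))$, and $u$ is not isolated, so $\psi(Z)=\omega$. As there are $2^{\mathfrak c}$ free ultrafilters on $\omega$, $|Z|=2^{\mathfrak c}$. All its subsets are $\omega$-dominated.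

Under the hypotheses of the question, Lemma 1 also says that every discrete set, lying in some $\overline A$ with $A$ countable, has at most $\mathfrak c$ points. So a proof of "yes" would have to produce a large discrete set from $\mathfrak c^+$ points.

## 3. Homogeneous sets of pairs, and the bound $2^{\mathfrak c}$

The natural way to find discrete sets is a partition theorem.

**Proposition 2.** If $X$ is regular, $\psi(X)\le\omega$ and discrete subsets of $X$ are $\omega$-dominated, then discrete subsets of $X$ have size $\le\mathfrak c$ and $|X|\le2^{\mathfrak c}$.

*Proof.* The first part was just shown. The second follows from the Hajnal–Juhász inequality $|X|\le2^{s(X)\psi(X)}$ for $T_1$-spaces, where $s(X)$ is the supremum of the sizes of discrete subsets. Here is the argument in our case. Write $\{x\}=\bigcap_nO_n(x)$ with $O_n(x)$ open. Suppose there are distinct points $x_\alpha$ for $\alpha<(2^{\mathfrak c})^+$. Colour $\alpha<\beta$ with a pair $(n,m)$ such that $x_\beta\notin O_n(x_\alpha)$ and $x_\alpha\notin O_m(x_\beta)$. By the Erdős–Rado theorem $(2^{\mathfrak c})^+\to(\mathfrak c^+)^2_{\mathfrak c}$ there is a set $H$ of size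 $\mathfrak c^+$ all of whose pairs have the same colour $(n,m)$. Then $O_n(x_\alpha)\cap O_m(x_\alpha)$ contains no $x_\beta$ with $\beta\in H\setminus\{\alpha\}$: later points are outside $O_n(x_\alpha)$, earlier ones outside $O_m(x_\alpha)$. So $\{x_\alpha:\alpha\in H\}$ is discrete of size $\mathfrak c^+$, a contradiction. $\square$

To get $|X|\le\mathfrak c$ this way we would need a homogeneous set of size $\mathfrak c^+$ for colourings of the pairs from only $\mathfrak c^+$ points. This is the exact point where the method stops: by Sierpiński's theorem there is a colouring of the pairs from $2^{\mathfrak c}$, hence of the pairs from $\mathfrak c^+\le2^{\mathfrak c}$, with two colours and without a homogeneous set of size $\mathfrak c^+$.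

A bad colouring is not yet a bad space. But it suggests building the space from one. We need a colouring of the pairs from $\lambda=\mu^+$ that is wild in a strong sense: basic open sets in a product restrict finitely many coordinates, so the colouring must act on finite sets in place of single ordinals.

## 4. A colouring that acts on finite sets

Put $\theta=\mathrm{cf}(\mu)$. By König's theorem $\theta>\tau$. Hence
$$2^\theta=2^{\tau\cdot\theta}=(2^\tau)^\theta=\mu^{\mathrm{cf}(\mu)}>\mu,\qquad\text{so } 2^\theta\ge\lambda. \tag{1}$$

**Theorem 3.** There is $d:\{(\alpha,\gamma):\alpha<\gamma<\lambda\}\to\theta$ such that: whenever $D\subset\lambda$, $|D|=\lambda$, $(a_\beta)_{\beta\in D}$ are pairwise disjoint nonempty finite subsets of $\lambda$, and $i<\theta$, there are $\beta,\gamma\in D$ with $\max a_\beta<\gamma$ and $d(\alpha,\gamma)=i$ for all $\alpha\in a_\beta$.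

With $a_\beta=\{\beta\}$ this says that every set of size $\lambda$ contains pairs of every colour. For general $a_\beta$, a single $\gamma$ sees all of $a_\beta$ in the same prescribed colour.

We first use Theorem 3 to build the space, and prove it in Sections 7 and 8.

## 5. Two rules for coordinates, and an arbiter between them

**The shape of the space.** Let $K=\omega+1$, a convergent sequence with limit $\omega$. We look for points of a power of $K$, indexed by the same set as the coordinates, such that the point $x_p$ has value $\omega$ exactly at its own coordinate $p$. Then $x_p$ is a $G_\delta$ for free: it is the only point with $y(p)\ge N$ for all $N$. For (B3) we want few points that realize every finite pattern of natural numbers on smaller coordinates; one point realizes one pattern, so we put $\tau$ points on each level. Thus let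
$$P=\lambda\times\tau,$$
and call $\eta$ the level of $(\eta,m)\in P$. A point $x_p$ with $p$ on level $\xi$ will be $0$ at higher levels and at the other coordinates of its own level. At coordinates $q$ of lower level it will have a value $F(p,q)\in\omega$. All the work is in the choice of $F$.

**Rule I: independence.** Since $|\xi\times\tau|\le\mu=2^\tau$, the coordinates below level $\xi$ can be coded by distinct elements $e_\xi(q)\in\{0,1\}^\tau$. Let $(\sigma_n,\chi_n)_{n<\tau}$ list all pairs of a finite $\sigma\subset\tau$ and $\chi:\{0,1\}^\sigma\to\omega$, and try $F((\xi,n),q)=\chi_n(e_\xi(q)\upharpoonright\sigma_n)$. Any finite pattern $v:B\to\omega$ on coordinates below level $\xi$ is realized: take $\sigma$ separating the codes of the elements of $B$, and $\chi$ with $\chi(e_\xi(q)\upharpoonright\sigma)=v(q)$. This will give (B3). But (B2) fails. Take $n$ with $\sigma_n=\emptyset$ and $\chi_n$ constantly $0$. Then $x_{(\xi,n)}$ is $0$ at every coordinate other than $(\xi,n)$, so $\{y:y(\xi,n)\ge1\}$ isolates it from all $x_{(\zeta,n)}$ with $\zeta\ne\xi$, and $\{x_{(\xi,n)}:\xi<\lambda\}$ is discrete of size $\lambda$.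

**Rule II: the colouring.** To destroy discrete sets of size $\lambda$, we want among any $\lambda$ points two, $x_p$ and $x_{p'}$, such that the later one $x_{p'}$ realizes a given finite pattern near the earlier one. Setting $F(p,q)$ equal to the colour of the two levels is not enough: Theorem 3 gives the same colour at all levels of a finite set, so it would give only constant patterns. The remedy is to let one colour code a whole pattern. Give the coordinates distinct codes $z_q\in\{0,1\}^\theta$, which is possible by (1), as $|P|=\lambda$. Let the colour $i$ code a finite $s_i\subset\theta$ and a function $\varphi_i:\{0,1\}^{s_i}\to\omega$, and put $F(p,q)=\varphi_i(z_q\upharpoonright s_i)$ where $i$ is the colour of the levels of $q,p$. Now one colour produces different values at different $q$. However, under this rule alone the points $x_{(\xi,n)}$, $n<\tau$, have the same value $c\in\omega$ at a coordinate $q$ of lower level, and the neighbourhood $\{y:y(q)\ge c+1\}$ of $x_q$ misses all of them. So the $\tau$ points of level $\xi$ do not dominate the lower ones.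

**The arbiter.** Look at what is fixed and what is free in the two situations. For (B3), the level $\xi$ is fixed, finitely many coordinates are given, hence finitely many colours occur, and we are free to choose $n$. For (B2), we shall be able to fix $n$ and are free to choose the colour $i$. So let $n$ carry an extra natural number $m_n$, let $i$ carry an extra natural number $j_i$, and use Rule I when $j_i<m_n$ and Rule II when $j_i\ge m_n$. In the first situation choose $m_n$ larger than finitely many numbers $j_i$; in the second choose $j_i=m_n$.

**Definition of the space.** Fix $d$ from Theorem 3 and the following objects.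

- Pairwise distinct $z_q\in\{0,1\}^\theta$ for $q\in P$. They exist as $2^\theta\ge\lambda=|P|$.
- A bijection $i\mapsto(s_i,\varphi_i,j_i)$ from $\theta$ onto the set of all triples with $s\subset\theta$ finite, $\varphi:\{0,1\}^s\to\omega$, $j\in\omega$. There are $\theta$ finite sets $s$, and countably many $(\varphi,j)$ for each.
- An enumeration $(\sigma_n,\chi_n,m_n)_{n<\tau}$ of all triples with $\sigma\subset\tau$ finite, $\chi:\{0,1\}^\sigma\to\omega$, $m\in\omega$, each triple listed infinitely often. There are $\tau$ triples.
- For each $\xi<\lambda$ an injection $e_\xi:\xi\times\tau\to\{0,1\}^\tau$. It exists as $|\xi\times\tau|\le\mu=2^\tau$.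

For $p=(\xi,n)$ and $q$ of level $\eta<\xi$ let $i=d(\eta,\xi)$ and
$$F(p,q)=\begin{cases}\chi_n(e_\xi(q)\upharpoonright\sigma_n)&\text{if } j_i<m_n,\\ \varphi_i(z_q\upharpoonright s_i)&\text{if } j_i\ge m_n.\end{cases} \tag{2}$$
For $p=(\xi,n)\in P$ define $x_p\in K^P$ by
$$x_p(\eta,m)=\begin{cases}F(p,(\eta,m))\in\omega&\text{if }\eta<\xi,\\ \omega&\text{if }(\eta,m)=p,\\ 0&\text{if }\eta=\xi,\ m\ne n,\\ 0&\text{if }\eta>\xi.\end{cases} \tag{3}$$
Let $X=\{x_p:p\in P\}\subset K^P$ with the subspace topology.

The sets $\{n\}$ and $[N,\omega]$ form a base of clopen sets of the Hausdorff space $K$. So $K^P$ and $X$ are zero-dimensional and Hausdorff. Also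
$$x_p(q)=\omega\iff q=p. \tag{4}$$
So $p\mapsto x_p$ is injective and $|X|=\lambda$. By (4), every coordinate $x_p(q)$ with $q\ne p$ is an isolated point of $K$, and therefore the sets
$$U(p,b,N)=\{y\in X:\ y(q)=x_p(q)\text{ for }q\in b\setminus\{p\},\ \ y(p)\ge N\}\qquad(b\subset P\text{ finite},\ N<\omega) \tag{5}$$
form a base of neighbourhoods of $x_p$ in $X$.

## 6. Proof of Theorem B from the colouring

**Step 1: points are $G_\delta$.** This step proves (B1). By (4), $\{x_p\}=\{y\in X:y(p)=\omega\}=\bigcap_{N<\omega}\{y\in X:y(p)\ge N\}$, and the sets on the right are open.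

**Step 2: every finite pattern is realized on every level.** This step prepares (B3).

**Lemma 4.** Let $\xi<\lambda$, let $B\subset\xi\times\tau$ be finite and $v:B\to\omega$. Then for infinitely many $n<\tau$ we have $F((\xi,n),q)=v(q)$ for all $q\in B$.

*Proof.* Pick $m\in\omega$ larger than $j_{d(\eta,\xi)}$ for every level $\eta$ of an element of $B$. The $e_\xi(q)$ for $q\in B$ are distinct, so there is a finite $\sigma\subset\tau$ such that the $e_\xi(q)\upharpoonright\sigma$ $(q\in B)$ are distinct, and then there is $\chi:\{0,1\}^\sigma\to\omega$ with $\chi(e_\xi(q)\upharpoonright\sigma)=v(q)$ for $q\in B$. There are infinitely many $n$ with $(\sigma_n,\chi_n,m_n)=(\sigma,\chi,m)$. For each of them, and each $q\in B$ of level $\eta$, $j_{d(\eta,\xi)}<m=m_n$, so the first line of (2) applies and gives $F((\xi,n),q)=\chi(e_\xi(q)\upharpoonright\sigma)=v(q)$. $\square$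

**Step 3: domination.** This step proves (B3): one level dominates everything below it. Let $Y\subset X$, $|Y|\le\mu$. As $\lambda=\mu^+$ is regular, there is $\xi<\lambda$ such that $p$ has level $<\xi$ whenever $x_p\in Y$. Let $A=\{x_{(\xi,n)}:n<\tau\}$; then $|A|\le\tau$. Let $x_p\in Y$ and let $U=U(p,b,N)$ be as in (5). We find a point of $A$ in $U$.

Let $B$ be the set of elements of $b\cup\{p\}$ of level $<\xi$; so $p\in B$. Put $v(p)=N$ and $v(q)=x_p(q)\in\omega$ for $q\in B\setminus\{p\}$. By Lemma 4 there are infinitely many $n$ with $F((\xi,n),\cdot)=v$ on $B$; choose one with $(\xi,n)\notin b$. We check the conditions that define $U$.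

- At $p$: $x_{(\xi,n)}(p)=v(p)=N$.
- At $q\in b\setminus\{p\}$ of level $<\xi$: $x_{(\xi,n)}(q)=v(q)=x_p(q)$.
- At $q\in b$ of level $\ge\xi$: $x_p(q)=0$, because $q$ has larger level than $p$. Also $x_{(\xi,n)}(q)=0$ by (3), because either $q$ has level $>\xi$, or it has level $\xi$ and differs from $(\xi,n)$.

So $x_{(\xi,n)}\in U$, and hence $x_p\in\overline A$.

**Step 4: a discrete set of size $\lambda$, made uniform.** Steps 4 and 5 prove (B2). Suppose $X$ has a discrete subspace of size $\lambda$. The purpose of this step is to thin it until all its points look alike. There are only $\tau<\lambda$ second coordinates and $\lambda$ is regular, so there are $n<\tau$ and $D_0\subset\lambda$ of size $\lambda$ such that, with $p_\xi=(\xi,n)$, the set $\{x_{p_\xi}:\xi\in D_0\}$ is discrete. So for $\xi\in D_0$ there are a finite $b_\xi\ni p_\xi$ and $N_\xi<\omega$ such that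
$$U_\xi=U(p_\xi,b_\xi,N_\xi)\ \text{ contains no } x_{p_\zeta}\text{ with }\zeta\in D_0\setminus\{\xi\}. \tag{6}$$
We now shrink $D_0$ several times, always keeping $\lambda$ elements.

First, a given finite set equals $b_\xi$ for finitely many $\xi$ only, since $p_\xi\in b_\xi$. So there are $\lambda$ different sets $b_\xi$, and by the $\Delta$-system lemma we may assume that $b_\xi\cap b_\zeta=R$ for all $\xi\ne\zeta$, where $R$ is a fixed finite set. We may also assume that $N_\xi=N$ is constant.

Second, discard the finitely many $\xi$ with $p_\xi\in R$. By (4) then $x_{p_\xi}\upharpoonright R\in\omega^R$, a countable set, so we may assume that $x_{p_\xi}\upharpoonright R$ is constant.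

Third, put $c_\xi=b_\xi\setminus R$. These sets are pairwise disjoint and $p_\xi\in c_\xi$. Let $a_\xi$ be the finite set of levels of elements of $c_\xi$; so $\xi\in a_\xi$. As a level has $\tau$ elements and the $c_\xi$ are disjoint, each $\eta<\lambda$ lies in at most $\tau$ of the sets $a_\xi$. So we may assume that the $a_\xi$ are pairwise disjoint: choose the indices $\xi$ one after the other, $\lambda$ times. At each stage the union of the sets $a_\xi$ already chosen has at most $\mu$ elements, so at most $\mu\cdot\tau=\mu$ indices are forbidden.

Fourth, assume that $|c_\xi|=k$ is constant and write $c_\xi=\{q^0_\xi,\dots,q^{k-1}_\xi\}$. As the $z_q$ are distinct, there is a finite $s_\xi\subset\theta$ such that the $z_{q^l_\xi}\upharpoonright s_\xi$ $(l<k)$ are distinct. Put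
$$v_l(\xi)=\begin{cases}x_{p_\xi}(q^l_\xi)\in\omega&\text{if }q^l_\xi\ne p_\xi,\\ N&\text{if }q^l_\xi=p_\xi.\end{cases}$$
There are at most $\theta$ possible $s_\xi$, for each of them finitely many possible sequences of the $z_{q^l_\xi}\upharpoonright s_\xi$, and countably many sequences of the $v_l(\xi)$; in total at most $\theta\le\mu<\lambda$. So we may assume that $s_\xi=s$, $z_{q^l_\xi}\upharpoonright s=y_l$ and $v_l(\xi)=v_l$ do not depend on $\xi$. Let $D$ be the set of the remaining indices, $|D|=\lambda$.

**Step 5: one colour realizes the pattern.** This step finds a contradiction to (6). The $y_l$ are distinct, so there is $\varphi:\{0,1\}^s\to\omega$ with $\varphi(y_l)=v_l$ for $l<k$. Let $i<\theta$ be the colour with $(s_i,\varphi_i,j_i)=(s,\varphi,m_n)$. Apply Theorem 3 to $(a_\xi)_{\xi\in D}$ and $i$: there are $\xi,\zeta\in D$ with $\max a_\xi<\zeta$ and $d(\eta,\zeta)=i$ for all $\eta\in a_\xi$. In particular $\xi<\zeta$, as $\xi\in a_\xi$. Every $q^l_\xi$ has its level in $a_\xi$, hence below $\zeta$; and $j_i=m_n\ge m_n$, so the second line of (2) applies: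
$$x_{p_\zeta}(q^l_\xi)=F(p_\zeta,q^l_\xi)=\varphi(z_{q^l_\xi}\upharpoonright s)=\varphi(y_l)=v_l\qquad(l<k).$$
This equals $x_{p_\xi}(q^l_\xi)$ if $q^l_\xi\ne p_\xi$, and it equals $N$ if $q^l_\xi=p_\xi$. On $R$ the points $x_{p_\zeta}$ and $x_{p_\xi}$ agree. As $b_\xi=c_\xi\cup R$, we get $x_{p_\zeta}\in U_\xi$ with $\zeta\ne\xi$, contradicting (6). So Theorem B follows from Theorem 3. $\blacksquare$

## 7. The colouring when $2^\tau$ is regular: walks on ordinals

Now we prove Theorem 3. In this section $\mu$ is regular, so $\theta=\mu\ge2^\omega>\omega$.

**Clubs and walks.** Put $C_0=\emptyset$ and $C_{\alpha+1}=\{\alpha\}$, and for limit $\alpha<\lambda$ let $C_\alpha$ be a club in $\alpha$ of order type $\mathrm{cf}(\alpha)\le\mu$.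

**Definition (walk).** For $\alpha\le\gamma<\lambda$ the walk from $\gamma$ to $\alpha$ is the sequence with $\gamma_0=\gamma$ and $\gamma_{k+1}=\min(C_{\gamma_k}\setminus\alpha)$ as long as $\gamma_k>\alpha$.

The minimum exists: if $\gamma_k=\beta+1>\alpha$ it is $\beta$, and if $\gamma_k>\alpha$ is a limit then $C_{\gamma_k}$ is unbounded in $\gamma_k$. The walk strictly decreases and never goes below $\alpha$, so it ends after finitely many steps at $\gamma_\ell=\alpha$. Write $\ell=\ell(\alpha,\gamma)$ for the number of steps; it is $\ge1$ if $\alpha<\gamma$, and $0$ if $\alpha=\gamma$. For example, if $C_\omega$ is the set of even numbers, the walk from $\omega+2$ to $5$ is $\omega+2,\ \omega+1,\ \omega,\ 6,\ 5$, so $\ell(5,\omega+2)=4$.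

Let $S=\{\delta<\lambda:\mathrm{cf}(\delta)=\mu\}$. It is stationary in $\lambda$: the supremum of the first $\mu$ elements of a club belongs to the club and has cofinality $\mu$.

**Step 1: walks to points just below $\delta$ pass through $\delta$.** This step gives the basic control over walks.

**Lemma 5.** For $\delta\in S$ and $\gamma\ge\delta$ there is $\varepsilon(\delta,\gamma)<\delta$ such that for all $\alpha\in(\varepsilon(\delta,\gamma),\delta]$ the walk from $\gamma$ to $\alpha$ starts with the walk from $\gamma$ to $\delta$. In particular its term with index $\ell(\delta,\gamma)$ is $\delta$, and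
$$\ell(\alpha,\gamma)=\ell(\delta,\gamma)+\ell(\alpha,\delta). \tag{7}$$

*Proof.* First, if $\gamma'>\delta$ then $C_{\gamma'}\cap\delta$ is bounded in $\delta$. If $\gamma'=\beta+1$, then $\beta\ge\delta$ and $C_{\gamma'}\cap\delta=\emptyset$. If $\gamma'$ is a limit, then $C_{\gamma'}$ is unbounded in $\gamma'>\delta$, so $C_{\gamma'}\cap\delta$ is a proper initial segment of $C_{\gamma'}$ and has order type $<\mu=\mathrm{cf}(\delta)$. Now let $\gamma=\gamma_0>\dots>\gamma_l=\delta$ be the walk to $\delta$, and put $\varepsilon(\delta,\gamma)=\max_{k<l}\sup(C_{\gamma_k}\cap\delta)<\delta$, with $\sup\emptyset=0$, and $\varepsilon(\delta,\gamma)=0$ if $l=0$. If $\varepsilon(\delta,\gamma)<\alpha\le\delta$ and $k<l$, then $C_{\gamma_k}\cap[\alpha,\delta)=\emptyset$, so $\min(C_{\gamma_k}\setminus\alpha)=\min(C_{\gamma_k}\setminus\delta)$. Hence the walk from $\gamma$ to $\alpha$ begins $\gamma_0,\dots,\gamma_l=\delta$ and goes on as the walk from $\delta$ to $\alpha$. $\square$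

**Step 2: the definition of $d$.** By Solovay's theorem the stationary set $S$ splits into $\lambda$ disjoint stationary sets; using $\mu$ of them we get $h:\lambda\to\mu$ such that $S_i=S\cap h^{-1}(i)$ is stationary for each $i<\mu$. The plan is: given $i$, find $\delta\in S_i$, some $a_\beta$ just below $\delta$ and $\gamma\in D$ above $\delta$; then all walks from $\gamma$ to elements of $a_\beta$ pass through $\delta$, and $h(\delta)=i$ should be the colour. A first attempt is $d(\alpha,\gamma)=h(\gamma_p)$ for a fixed number $p$. It needs $\delta$ to be exactly the $p$-th term, and the index of $\delta$ depends on the family, while $d$ must be fixed before the family is given. The only other information in the walk that we shall use is its length. So we let the length guess the index. Fix $g:\omega\to\omega$ such that for each $p\in\omega$, $g$ is constantly $p$ on arbitrarily long and arbitrarily far finite intervals; for instance, enumerate $\omega\times\omega$ and, for the successive pairs $(p,L)$, append a block of $L+1$ values $p$. Define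
$$d(\alpha,\gamma)=\begin{cases}h(\gamma_{g(\ell)})&\text{if }g(\ell)\le\ell=\ell(\alpha,\gamma),\\0&\text{otherwise,}\end{cases} \tag{8}$$
where $(\gamma_k)_{k\le\ell}$ is the walk from $\gamma$ to $\alpha$. What remains is to steer the lengths of the walks into an interval where $g$ is constantly $p$.

**Step 3: a stationary set with uniform data.** Let $D$, $(a_\beta)_{\beta\in D}$ and $i<\mu$ be given. This step reduces the family to two data $p$ and $r$. Shrinking $D$, assume that $|a_\beta|=k$ for all $\beta\in D$, and write $a_\beta=\{a_\beta(0)<\dots<a_\beta(k-1)\}$. As the $a_\beta$ are disjoint, for each $\varepsilon<\lambda$ at most $\mu$ of them meet $\varepsilon+1$; so some $a_{\beta(\varepsilon)}$ lies above $\varepsilon$. Let $E$ be the set of limit ordinals $\delta<\lambda$ such that $\max a_{\beta(\varepsilon)}<\delta$ for all $\varepsilon<\delta$. It is a club in $\lambda$, and for $\delta\in E$ and $\varepsilon<\delta$ there is $\beta\in D$ with $a_\beta\subset(\varepsilon,\delta)$.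

For $\delta\in S_i\cap E$ choose $\gamma_\delta\in D$ with $\gamma_\delta>\delta$, and let $p_\delta=\ell(\delta,\gamma_\delta)$. For each $\varepsilon<\delta$ some $\beta\in D$ has $a_\beta\subset(\varepsilon,\delta)$, and gives a sequence $(\ell(a_\beta(j),\delta))_{j<k}\in\omega^k$. As $\omega^k$ is countable and $\mathrm{cf}(\delta)>\omega$, the same sequence $r_\delta$ occurs for unboundedly many $\varepsilon<\delta$. Hence for every $\varepsilon<\delta$ there is $\beta\in D$ with
$$a_\beta\subset(\varepsilon,\delta)\quad\text{and}\quad\ell(a_\beta(j),\delta)=r_\delta(j)\ \text{ for }j<k. \tag{9}$$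
There are countably many pairs $(p,r)$, and a union of at most $\mu$ nonstationary sets is nonstationary. So we can fix $p,r$ such that $T=\{\delta\in S_i\cap E:p_\delta=p,\ r_\delta=r\}$ is stationary.

**Step 4: one step length that can be iterated.** At this point, with $\delta\in T$ and $\gamma=\gamma_\delta$, we get walks of length $p+r(j)$, but $g(p+r(j))$ need not be $p$. This step finds a number $q$ such that we may insert $q$ further steps as often as we like. For $q\ge1$ let $T_q^0=T$ and
$$T_q^{n+1}=\{\delta\in T:\ \sup\{\zeta\in T_q^n\cap\delta:\ \ell(\zeta,\delta)=q\}=\delta\}.$$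
Then $T^{n+1}_q\subset T^n_q$: this is clear for $n=0$, and if $T^{n+1}_q\subset T^n_q$ then $T^{n+2}_q\subset T^{n+1}_q$ by the definition.

**Lemma 6.** There is $q\ge1$ with $T_q^n\ne\emptyset$ for all $n$.

*Proof.* Suppose not. Then for all $q\ge1$ and $\delta\in T$ the number $\mathrm{rk}_q(\delta)=\max\{n:\delta\in T_q^n\}$ is finite. The map $\delta\mapsto(\mathrm{rk}_q(\delta))_{q\ge1}$ has at most $2^\omega\le\mu<\lambda$ values, so it is constant, say with value $(n_q)_{q\ge1}$, on a stationary $T'\subset T$. The limit points of $T'$ form a club, so there is $\delta\in T'$ that is a limit point of $T'$. The set $T'\cap\delta$ is the union of the countably many sets $\{\zeta\in T'\cap\delta:\ell(\zeta,\delta)=q\}$, $q\ge1$, and $\mathrm{cf}(\delta)>\omega$; so for some $q$ this set is unbounded in $\delta$. Its elements belong to $T_q^{n_q}$, so $\delta\in T_q^{n_q+1}$. This contradicts $\mathrm{rk}_q(\delta)=n_q$. $\square$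

**Step 5: walks of length $nq+r(j)$.** This step inserts the steps.

**Lemma 7.** If $\delta\in T_q^n$ and $\varepsilon<\delta$, there is $\beta\in D$ with $a_\beta\subset(\varepsilon,\delta)$ and $\ell(a_\beta(j),\delta)=nq+r(j)$ for all $j<k$.

*Proof.* For $n=0$ this is (9). Assume it for $n$, and let $\delta\in T_q^{n+1}$, $\varepsilon<\delta$. Pick $\zeta\in T_q^n$ with $\varepsilon<\zeta<\delta$ and $\ell(\zeta,\delta)=q$. As $\zeta\in S$, Lemma 5 gives $\varepsilon(\zeta,\delta)<\zeta$. By the induction hypothesis for $\zeta$ and $\max(\varepsilon,\varepsilon(\zeta,\delta))<\zeta$ there is $\beta\in D$ with $a_\beta\subset(\max(\varepsilon,\varepsilon(\zeta,\delta)),\zeta)$ and $\ell(a_\beta(j),\zeta)=nq+r(j)$. By (7), $\ell(a_\beta(j),\delta)=q+nq+r(j)=(n+1)q+r(j)$. $\square$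

**Step 6: landing in the right interval.** This step finishes the regular case. Take $q$ from Lemma 6 and let $\rho=\max_{j<k}r(j)$. Choose $u\ge p$ such that $g$ is constantly $p$ on $[u,u+q+\rho]$, and $n$ with $u\le p+nq<u+q$. Then $p+nq+r(j)\in[u,u+q+\rho]$, so $g(p+nq+r(j))=p$ for all $j<k$. Take $\delta\in T_q^n$ and $\gamma=\gamma_\delta\in D$. By Lemma 7 there is $\beta\in D$ with $a_\beta\subset(\varepsilon(\delta,\gamma),\delta)$ and $\ell(a_\beta(j),\delta)=nq+r(j)$. By Lemma 5 and $\ell(\delta,\gamma)=p$, the walk from $\gamma$ to $a_\beta(j)$ has length $p+nq+r(j)$ and its $p$-th term is $\delta$. By (8), $d(a_\beta(j),\gamma)=h(\delta)=i$ for all $j<k$. Finally $\max a_\beta<\delta<\gamma$. This proves Theorem 3 for regular $\mu$. $\square$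

## 8. The colouring when $2^\tau$ is singular: a scale

If $\mu$ is singular, no ordinal has cofinality $\mu$, so $S$ is empty. Using ordinals $\delta$ of a smaller cofinality $\kappa$ instead would break Lemma 5: if $\mathrm{cf}(\gamma')>\kappa$, the supremum $\delta$ of the first $\kappa$ elements of $C_{\gamma'}$ has cofinality $\kappa$, and $C_{\gamma'}\cap\delta$ is unbounded in $\delta$. But a singular $\mu$ has a structure that takes the place of walks. Now $\omega\le\tau<\theta<\mu$.

For functions on $\theta$ with ordinal values let $f<^*f'$ mean that $f(i)<f'(i)$ for all $i$ in a final segment of $\theta$.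

**Theorem 8 (Shelah).** There are a strictly increasing sequence $(\lambda_i)_{i<\theta}$ of regular cardinals cofinal in $\mu$, with $\lambda_0>\theta$, and functions $f_\alpha\in\prod_{i<\theta}\lambda_i$ $(\alpha<\lambda)$ such that $f_\alpha<^*f_\gamma$ for $\alpha<\gamma$, and every $G\in\prod_{i<\theta}\lambda_i$ satisfies $G<^*f_\alpha$ for some $\alpha$.

We quote this from Shelah, *Cardinal Arithmetic*, Ch. II, §1; for uncountable cofinality, as here, see Abraham–Magidor, "Cardinal Arithmetic", Handbook of Set Theory, theorem on the representation of $\mu^+$ as a true cofinality.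

**Step 1: the definition of $d$.** The idea is to record the last place where the earlier function is not yet below the later one. For $\alpha<\gamma<\lambda$ the set $\{i:f_\alpha(i)\ge f_\gamma(i)\}$ is bounded in $\theta$; let
$$\Delta(\alpha,\gamma)=\sup\{i<\theta:f_\alpha(i)\ge f_\gamma(i)\}<\theta,$$
with $\sup\emptyset=0$. For instance, if $f_\alpha(i)\ge f_\gamma(i)$ exactly for $i=0$ and $i=3$, then $\Delta(\alpha,\gamma)=3$. Fix $g:\theta\to\theta$ all of whose fibres are unbounded in $\theta$ (split $\theta$ into $\theta$ sets of size $\theta$), and let $d(\alpha,\gamma)=g(\Delta(\alpha,\gamma))$. Why not $\Delta$ itself? The argument below can make $\Delta(\alpha,\gamma)$ equal to any prescribed $i$ above a bound $i_2$ that depends on the family, and it says nothing about smaller $i$; the function $g$ removes the bound.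

Let $D$, $(a_\beta)_{\beta\in D}$ and the required colour $i^*<\theta$ be given. Put
$$f^{\min}_\beta(i)=\min_{\alpha\in a_\beta}f_\alpha(i),\qquad f^{\max}_\beta(i)=\max_{\alpha\in a_\beta}f_\alpha(i).$$

**Step 2: on a final segment, the minima are unbounded.** This step makes sure that at a coordinate $i$ the family can be pushed above any given value.

**Lemma 9.** There is $i_1<\theta$ such that for all $i\ge i_1$ the set $\{f^{\min}_\beta(i):\beta\in D\}$ is unbounded in $\lambda_i$.

*Proof.* Otherwise there are an unbounded $I\subset\theta$ and $b\in\prod\lambda_i$ with $f_\beta^{\min}(i)\le b(i)$ for all $\beta\in D$, $i\in I$ (put $b(i)=0$ for $i\notin I$). Take $\alpha$ with $b<^*f_\alpha$. As the $a_\beta$ are disjoint, at most $\mu$ of them meet $\alpha+1$, so there is $\beta\in D$ with $\min a_\beta>\alpha$. For the finitely many $\alpha'\in a_\beta$ we have $b<^*f_\alpha<^*f_{\alpha'}$, so $b<^*f^{\min}_\beta$. This contradicts $f_\beta^{\min}\le b$ on the unbounded set $I$. $\square$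

**Step 3: a bound for the chosen sets beyond $i$.** For $i_1\le i<\theta$ and $\nu<\lambda_i$ choose $\beta(i,\nu)\in D$ with $f^{\min}_{\beta(i,\nu)}(i)\ge\nu$. This step finds one $\gamma\in D$ whose function eventually dominates all these choices at all coordinates $j>i$ at once. For $j<\theta$ put
$$G(j)=\sup\{f^{\max}_{\beta(i,\nu)}(j)+1:\ i_1\le i<j,\ \nu<\lambda_i\}.$$
The cardinal $\lambda_j$ is regular, $|j|<\theta<\lambda_j$, and $\lambda_i<\lambda_j$ for $i<j$. So there are fewer than $\lambda_j$ such pairs $(i,\nu)$, and $G(j)<\lambda_j$. Thus $G\in\prod\lambda_j$. Choose $\alpha^*$ with $G<^*f_{\alpha^*}$. There are at most $\mu$ sets $a_{\beta(i,\nu)}$, all finite, and $\lambda$ is regular; so there is $\gamma\in D$ larger than $\alpha^*$ and than all elements of all $a_{\beta(i,\nu)}$. Then $G<^*f_{\alpha^*}<^*f_\gamma$, so there is $i_2\ge i_1$ with $G(j)<f_\gamma(j)$ for all $j\ge i_2$.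

**Step 4: making $\Delta$ equal to a prescribed value.** This step finishes the singular case. Choose $i\ge i_2$ with $g(i)=i^*$. Let $\nu=f_\gamma(i)$ and $\beta=\beta(i,\nu)$. For $\alpha\in a_\beta$ we have $\alpha<\gamma$, and
$$f_\alpha(i)\ge f^{\min}_\beta(i)\ge\nu=f_\gamma(i),\qquad f_\alpha(j)\le f_\beta^{\max}(j)<G(j)<f_\gamma(j)\ \text{ for all } j>i.$$
So $\Delta(\alpha,\gamma)=i$ and $d(\alpha,\gamma)=g(i)=i^*$ for all $\alpha\in a_\beta$. Also $\max a_\beta<\gamma$. This proves Theorem 3 for singular $\mu$. Hence Theorems B and A are proved. $\blacksquare$

## 9. How far the example can be pushed, and topological groups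

**Size.** By Theorem A and Proposition 2, the largest possible cardinality of a space as in the question is always at least $\mathfrak c^+$, and it never exceeds $2^{\mathfrak c}$. Under $2^{\mathfrak c}=\mathfrak c^+$ (for example under GCH) it is exactly $2^{\mathfrak c}$. The argument here does not determine it when $2^{\mathfrak c}>\mathfrak c^+$.

**Which sets are dominated.** In Theorem A all sets of size $\le\mathfrak c$ are dominated, and this cannot be raised.

**Proposition 10.** If $X$ is regular, $\psi(X)\le\omega$ and every subset of size $\mathfrak c^+$ is $\omega$-dominated, then $|X|\le\mathfrak c$.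

*Proof.* Otherwise some set of size $\mathfrak c^+$ lies in $\overline A$ with $A$ countable. This contradicts Lemma 1. $\square$

The space of Theorem A also has density $\mathfrak c^+$. Indeed, let $M\subset X$ with $|M|\le\mathfrak c$, and let $\xi<\mathfrak c^+$ be such that all indices of points of $M$ have level $<\xi$. If $p$ has level $\ge\xi$, then $\{y\in X:y(p)\ge1\}$ is a neighbourhood of $x_p$ that misses all points of level $<\xi$, because these have value $0$ at $p$. So $M$ is not dense.

**Groups.** For topological groups the answer to the question is yes. A topological group $G$ is $\omega$-narrow if for every open $V\ni e$ there is a countable $C\subset G$ with $CV=G$. A separable group is $\omega$-narrow: if $C$ is countable and dense and $x\in G$, the open set $xV^{-1}$ meets $C$, so $x\in CV$. An uncountable discrete group is not: take $V=\{e\}$.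

**Proposition 11.** If $G$ is a Hausdorff topological group with $\psi(G)\le\omega$ in which discrete subsets are $\omega$-dominated, then $|G|\le\mathfrak c$.

*Proof.* First, $G$ is $\omega$-narrow. If not, some open $V\ni e$ satisfies $CV\ne G$ for all countable $C$. Then recursively there are $g_\alpha$ $(\alpha<\omega_1)$ with $g_\beta\notin g_\alpha V$ for $\alpha<\beta$. Let $W=W^{-1}\ni e$ be open with $W^2\subset V$. The sets $g_\alpha W$ are pairwise disjoint: if $g_\alpha w=g_\beta w'$ with $\alpha<\beta$ and $w,w'\in W$, then $g_\beta=g_\alpha ww'^{-1}\in g_\alpha W^2\subset g_\alpha V$. So $\{g_\alpha:\alpha<\omega_1\}$ is discrete, hence contained in $\overline A$ for some countable $A$. But then each of the uncountably many disjoint open sets $g_\alpha W$ meets $A$, a contradiction.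

By Guran's theorem (see Arhangel'skii–Tkachenko, *Topological Groups and Related Structures*, §3.4), $G$ embeds as a topological subgroup into a product of second countable Hausdorff groups. Write $\{e\}=\bigcap_nO_n$ with $O_n$ open in $G$. Each $O_n$ contains a neighbourhood of $e$ in $G$ that is determined by finitely many coordinates. Project $G$ to the countably many coordinates so obtained: an element of the kernel lies in every $O_n$, so the kernel is trivial. Hence $G$ injects into a countable product of second countable Hausdorff groups. Each factor has at most $\mathfrak c$ elements, since a point of a Hausdorff space is determined by the members of a countable base that contain it. So $|G|\le\mathfrak c^\omega=\mathfrak c$. $\square$
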